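\title{An $L$-complemented Banach space with the Radon--Nikodym property that is not isometric to a dual space}

\begin{abstract}
We construct, in ZFC, a Banach space that has the Radon--Nikodym property, is $L$-complemented in its bidual, and is not isometric to a dual space. It belongs to a family $Y_{A,B}$ attached to complete bipartite graphs. The space $Y_{A,B}$ is isometric to a dual space exactly when the edges of the graph can be oriented so that only countably many edges leave each vertex, and this fails for $|A|=\aleph_1$, $|B|=\aleph_2$. The counterexample has density $\aleph_2$, and for any $\varepsilon\in(0,1]$ it can be chosen at Banach--Mazur distance at most $1+\varepsilon/2$ from a dual space.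
\end{abstract}

\section{Introduction}

Scalars are real or complex, all pairings are bilinear, $\mathbb N=\{1,2,\dots\}$, and a Banach space $Y$ is regarded as a subspace of its bidual $Y^{**}$. An \emph{$L$-projection} on a Banach space $X$ is a linear map $P:X\to X$ with $P^2=P$ and $\|x\|=\|Px\|+\|x-Px\|$ for all $x\in X$. The space $Y$ is \emph{$L$-complemented in its bidual} if there is an $L$-projection of $Y^{**}$ onto $Y$; with $V=\ker P$ this reads $Y^{**}=Y\oplus_1V$. The space $Y$ has the \emph{Radon--Nikodym property} (R.N.P.) if, for every finite measure $\mu$, each countably additive $Y$-valued measure of bounded variation that vanishes on $\mu$-null sets is the indefinite integral of a Bochner integrable function. Finally, $Y$ is \emph{isometric to a dual space} if it is isometrically isomorphic to $X^*$ for some Banach space $X$. The following is Question III.3 of \cite{Mideals}.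

\begin{quote}
Is every Banach space that has the R.N.P.\ and is $L$-complemented in its bidual isometric to a dual space?
\end{quote}

There are two simple tests that a space isometric to a dual $X^*$ must pass. It is the range of a norm-one projection on its bidual (restrict functionals from $X^{**}$ to $X$), and its unit ball has extreme points (Banach--Alaoglu and Krein--Milman). An $L$-complemented space passes the first test in a strong form, but it may fail the second: $L^1[0,1]$ is $L$-complemented in its bidual, being a band in the abstract $L$-space $L^1[0,1]^{**}$, and its unit ball has no extreme point. The R.N.P.\ takes care of the second test, since in a space with this property every nonempty closed bounded convex set has extreme points. Reflexive spaces and the spaces $\ell^1(I)$ satisfy both hypotheses and are duals. The answer is known to be yes for translation-invariant subspaces of $L^1$, and in the lattice setting Talagrand proved that every separable Banach lattice with the R.N.P.\ is a dual Banach lattice. One would guess that the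 answer is yes. We show that it is no.

\subsection*{The spaces $Y_{A,B}$}
Fix disjoint nonempty sets $A$, $B$ and $\varepsilon\in(0,1]$. We think of $T=A\cup B$ as the set of vertices and of $A\times B$ as the set of edges of a complete bipartite graph, and we repeat each edge countably many times: $I=\mathbb N\times A\times B$. For $i=(j,a,b)\in I$ put $a(i)=a$, $b(i)=b$ and
\[
q_i=4^{-j},\qquad \lambda_i=\lambda_j=1+\varepsilon 2^{-j}\in(1,\tfrac32].
\]
Let $H=\ell^2(T)$, and let $K$ be the Hilbert space of scalar families $r=(r_i)_{i\in I}$ with $\|r\|_K^2=\sum_iq_i^{-1}|r_i|^2<\infty$. Unit vectors are written $\delta_t$, $\delta_i$. Define $S:\ell^1(I)\to H$ by $Sp=\sum_ip_i(\delta_{a(i)}+\delta_{b(i)})$, so that $\|Sp\|_H\le\sqrt2\,\|p\|_1$. The space $Y=Y_{A,B}$ consists of the pairs $(h,c)$ with $h\in H$ and $c\in\ell^1(I)+K$, normed by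
\begin{equation}\label{eq:norm}
\|(h,c)\|=\inf\Big\{\|h-Sp\|_H+\sum_i\lambda_i|p_i|+\|c-p\|_K:\ p\in\ell^1(I),\ c-p\in K\Big\}.
\end{equation}

\begin{theorem}\label{thm:main}
For all $A$ and $B$, the space $Y_{A,B}$ has the R.N.P.\ and is $L$-complemented in its bidual. If $|A|=\aleph_1$ and $|B|=\aleph_2$, then $Y_{A,B}$ is not isometric to a dual space.
\end{theorem}

No set-theoretic hypothesis beyond ZFC is used. The second theorem, which is not needed for the answer, describes the whole family. Recall that the Banach--Mazur distance of $X$ and $X'$ is the infimum of $\|U\|\,\|U^{-1}\|$ over all isomorphisms $U:X\to X'$.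

\begin{theorem}\label{thm:family}
\begin{enumerate}
\item[(i)] $Y_{A,B}$ is isometric to a dual space if and only if $\min(|A|,|B|)\le\aleph_0$ or $\max(|A|,|B|)\le\aleph_1$.
\item[(ii)] For all $A$ and $B$, the space $Y_{A,B}$ is at Banach--Mazur distance at most $\lambda_1=1+\varepsilon/2$ from a dual space.
\end{enumerate}
\end{theorem}

The density of $Y_{A,B}$ is $\max(\aleph_0,|A|,|B|)$ (Lemma~\ref{lem:basic}). So the counterexample of Theorem~\ref{thm:main} has density $\aleph_2$; by (i) this is the least density of a counterexample within the family, and all separable members of the family are isometric to dual spaces. By (ii) the obstruction is purely isometric. Two related questions are not settled here: whether a separable counterexample exists, and whether a space with the R.N.P.\ that is $L$-complemented in its bidual can fail to be \emph{isomorphic} to a dual space.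

Section~\ref{sec:preduals} explains what a predual of an $L$-complemented space has to achieve. After the basic facts on $Y_{A,B}$ (Section~\ref{sec:space}), the mechanism of the example is shown on a single edge (Section~\ref{sec:edge}). Section~\ref{sec:bidual} computes the bidual, Section~\ref{sec:orient} extracts an orientation of the graph from a predual, and Section~\ref{sec:construct} constructs preduals.

\section{Preduals of an $L$-complemented space}\label{sec:preduals}

Call a closed subspace $Z\subset Y^*$ an \emph{isometric predual} of $Y$ if $u\mapsto u|_Z$ is an isometry of $Y$ onto $Z^*$. A space $Y$ is isometric to a dual space if and only if it has an isometric predual: if $J:Y\to X^*$ is an onto isometry, the functionals $u\mapsto(Ju)(x)$, $x\in X$, have norm $\|x\|$ and form such a subspace $Z$.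

\begin{proposition}\label{prop:theta}
Let $Y^{**}=Y\oplus_1V$. For a map $\Theta:V\to Y$ let $Z_\Theta$ be the closed subspace $\{f\in Y^*: v(f)=f(\Theta v)\text{ for all }v\in V\}$ of $Y^*$.
\begin{enumerate}
\item[(a)] Let $\kappa\ge1$. If $\|\Theta v\|\le\kappa\|v\|$ for all $v\in V$ and $Z_\Theta$ separates the points of $Y$, then $u\mapsto u|_{Z_\Theta}$ maps $Y$ onto $Z_\Theta^*$, and $\kappa^{-1}\|u\|\le\|u|_{Z_\Theta}\|\le\|u\|$.
\item[(b)] If $Z$ is an isometric predual of $Y$, there is a map $\Theta$ with $\|\Theta v\|\le\|v\|$ for all $v\in V$ and $Z\subset Z_\Theta$.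
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\zeta\in Z_\Theta^*$. Extend $\zeta$ to $F\in Y^{**}$ with $\|F\|=\|\zeta\|$ and write $F=u_0+v$ with $u_0\in Y$, $v\in V$. On $Z_\Theta$ the functional $\zeta$ agrees with $u_0+\Theta v\in Y$, and
\[
\|u_0+\Theta v\|\le\|u_0\|+\kappa\|v\|\le\kappa(\|u_0\|+\|v\|)=\kappa\|\zeta\|,
\]
where the last equality is the $L$-decomposition. Since $Z_\Theta$ separates points, $u_0+\Theta v$ is the only element of $Y$ that induces $\zeta$. For $\zeta=u|_{Z_\Theta}$ this element is $u$, and so $\|u\|\le\kappa\|u|_{Z_\Theta}\|$.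

(b) Let $\Theta v$ be the element of $Y$ that induces $v|_Z\in Z^*$; its norm is $\|v|_Z\|\le\|v\|$.
\end{proof}

Thus a predual identifies each ``singular'' element $v\in V$ with an element $\Theta v$ of $Y$ of no larger norm. In an $L$-complemented space every such identification is compatible with the norm; the only issue is whether enough functionals survive it.

\begin{example}\label{ex:ell1}
Let $Y=\ell^1(\mathbb N)$. Then $Y^{**}=(\ell^\infty)^*=\ell^1\oplus_1c_0^\perp$ (Lemma~\ref{lem:split} below, applied to the finite sets). Fix $w\in\ell^1$ with $\|w\|\le1$ and put $\Theta\alpha=\alpha(\mathbf 1)w$ for $\alpha\in c_0^\perp$. A sequence $\psi\in\ell^\infty$ lies in $Z_\Theta$ if and only if every $\alpha\in c_0^\perp$ kills $\psi-\langle\psi,w\rangle\mathbf 1$, that is, if and only if $\psi_j\to\langle\psi,w\rangle$. For $w=0$ we get $c_0$. For $w=\delta_1$ we get $\{\psi:\psi_j\to\psi_1\}$, which contains $\mathbf 1$ and $\delta_j$ $(j\ge2)$ and so separates points. In these preduals the unit vector basis converges weak$^*$ to $0$ and to $\delta_1$,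 respectively.
\end{example}

The space $Y_{A,B}$ contains one $\ell^1$-basis for each edge of the graph. A predual has to assign weak$^*$ cluster points to all of them, and the construction makes these choices interfere with each other.

\section{The space, its dual, and the Radon--Nikodym property}\label{sec:space}

Note that $|r_i|\le\|r\|_K$, and that the dual of $K$ is the space $K^*$ of families $g$ with $\|g\|_{K^*}^2=\sum_iq_i|g_i|^2<\infty$. Let $\ell^1(\lambda)$ be $\ell^1(I)$ with the norm $\sum_i\lambda_i|p_i|$, and put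
\[
W=H\oplus_1\ell^1(\lambda)\oplus_1K,\qquad Q(h',p,r)=(h'+Sp,\ p+r).
\]
Each coordinate of $Q(h',p,r)$ is a continuous functional on $W$, so $\ker Q$ is closed. We have $Q(W)=Y$, and $Q(h',p,r)=(h,c)$ means $h'=h-Sp$, $r=c-p$. Hence \eqref{eq:norm} is the quotient norm of $W/\ker Q$, and $Y$ is a Banach space. Put
\[
x_t=(\delta_t,0),\qquad e_i=(0,\delta_i),\qquad y_i=Q(0,\delta_i,0)=x_{a(i)}+x_{b(i)}+e_i .
\]
Since $Q$ is contractive, $\|y_i\|\le\lambda_i$, $\|(h,0)\|\le\|h\|_H$ and $\|(0,r)\|\le\|r\|_K$. Geometrically, the unit ball of $Y$ is the closed absolutely convex hull of the unit balls of $H$ and $K$ and of the vectors $y_i/\lambda_i$.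

Let $C=\ell^1(I)+K$ with $\|c\|_C=\inf\{\|p\|_1+\|r\|_K:\ c=p+r\}$; this is the quotient of $\ell^1(I)\oplus_1K$ by the closed subspace of pairs $(p,r)$ with $p+r=0$. For $M\subset T$ and $J\subset I$ let $Y(M,J)$ be the set of $(h,c)\in Y$ with $\operatorname{supp}h\subset M$ and $\operatorname{supp}c\subset J$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] For $(h,c)\in Y$,
\[
\|h\|_H\le\sqrt2\,\|(h,c)\|,\qquad\|c\|_C\le\|(h,c)\|,\qquad\|(h,c)\|\le\|h\|_H+3\|c\|_C .
\]
So $Y$ is isomorphic to $H\oplus C$.
\item[(b)] The map $(h,c)\mapsto(h\mathbf 1_M,c\mathbf 1_J)$ is a bounded projection of $Y$ onto $Y(M,J)$, and $Y(M,J)$ is the closed linear span of $\{x_t:t\in M\}\cup\{e_i:i\in J\}$.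
\item[(c)] The density of $Y$ is $\max(\aleph_0,|A|,|B|)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $p\in\ell^1(I)$ with $c-p\in K$, and let $\tau$ be the quantity under the infimum in \eqref{eq:norm}. As $\lambda_i\ge1$, we have $\|h\|_H\le\|h-Sp\|_H+\sqrt2\|p\|_1\le\sqrt2\,\tau$ and $\|c\|_C\le\|p\|_1+\|c-p\|_K\le\tau$. As $\lambda_i\le\frac32$, we have $\tau\le\|h\|_H+(\sqrt2+\frac32)\|p\|_1+\|c-p\|_K$, and $\sqrt2+\frac32<3$.

(b) If $c=p+r$, then $c\mathbf 1_J=p\mathbf 1_J+r\mathbf 1_J$, and restriction does not increase the norms of $\ell^1(I)$ and $K$. Hence $\|c\mathbf 1_J\|_C\le\|c\|_C$, and the projection is bounded by (a); its range $Y(M,J)$ is closed. If $(h,c)\in Y(M,J)$, we may thus write $c=p+r$ with $p$, $r$ supported in $J$. Approximate $h$, $p$, $r$ in $H$, $\ell^1(I)$, $K$ by their restrictions to finite sets, and use the third inequality in (a).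

(c) By (b) the density is at most $|T|+|I|=\max(\aleph_0,|A|,|B|)$. By (a), $\|x_s-x_t\|\ge1$ for $s\ne t$, which gives the lower bound $|T|$, and a nonzero space has infinite density.
\end{proof}

For $f\in Y^*$ let $\widehat f\in\ell^\infty(I)$ be the family $\widehat f(i)=f(y_i)$.

\begin{lemma}\label{lem:dual}
For $\varphi\in H$ and $g\in K^*\cap\ell^\infty(I)$ the formula $[\varphi,g](h,c)=\sum_t\varphi_th_t+\sum_ig_ic_i$ defines an element of $Y^*$, and every element of $Y^*$ is of this form. For $f=[\varphi,g]$ we have $\widehat f(i)=g_i+\varphi_{a(i)}+\varphi_{b(i)}$, $Q^*f=(\varphi,\widehat f,g)$, and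
\begin{equation}\label{eq:dualnorm}
\|f\|=\max\Big\{\|\varphi\|_H,\ \|g\|_{K^*},\ \sup_i\lambda_i^{-1}|\widehat f(i)|\Big\}.
\end{equation}
In particular $\varphi$ and $g$ have countable support.
\end{lemma}

\begin{proof}
The dual $W^*$ consists of the triples $(\varphi,\psi,g)\in H\times\ell^\infty(I)\times K^*$ with norm $\max\{\|\varphi\|_H,\sup_i|\psi_i|/\lambda_i,\|g\|_{K^*}\}$, and $Q^*$ is an isometry of $Y^*$ onto $(\ker Q)^\perp$. Let $f\in Y^*$ and $Q^*f=(\varphi,\psi,g)$. Testing on unit vectors gives $\varphi_t=f(x_t)$, $g_i=f(e_i)$ and $\psi_i=f(y_i)=g_i+\varphi_{a(i)}+\varphi_{b(i)}$; thus $g$ is bounded, because $\psi$ and $\varphi$ are. Conversely, let $\varphi\in H$, $g\in K^*\cap\ell^\infty(I)$, and define $\psi$ by the last formula. For $(h',p,r)\in W$ with image $(h,c)=(h'+Sp,p+r)$,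
\[
\langle\varphi,h'\rangle+\sum_ip_i\big(g_i+\varphi_{a(i)}+\varphi_{b(i)}\big)+\sum_ir_ig_i=\langle\varphi,h'+Sp\rangle+\sum_i(p_i+r_i)g_i=[\varphi,g](h,c).
\]
So $(\varphi,\psi,g)$ vanishes on $\ker Q$ and equals $Q^*[\varphi,g]$.
\end{proof}

We write $x_t^*=[\delta_t,0]$ and $e_i^*=[0,\delta_i]$ for the coordinate functionals.

\begin{proposition}\label{prop:rnp}
$Y$ has the R.N.P.
\end{proposition}

\begin{proof}
We use three textbook facts: the R.N.P.\ is an isomorphic invariant that passes to closed subspaces; a Banach space has it as soon as all its separable closed subspaces do; and separable dual spaces have it (Dunford--Pettis theorem).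

Elements of $Y$ have countable support. So a separable subspace of $Y$ has a dense subset inside $Y(M,J)$ for some countable $M$ and $J$, and it is contained in the closed subspace $Y(M,J)$. It suffices to show that $Y(M,J)$, which is separable by Lemma~\ref{lem:basic}(b), is isomorphic to a dual space. By Lemma~\ref{lem:basic}(a) it is isomorphic to $\ell^2(M)\oplus C_J$, where $C_J$ consists of the $c\in C$ supported in $J$. The norm of such a $c$ can be computed with $p\in\ell^1(J)$ and $r\in K_J$, where $K_J$ and $K_J^*$ denote the elements of $K$ and $K^*$ supported in $J$. Let $\Delta=\{(g,g):g\in c_0(J)\cap K_J^*\}$, a closed subspace of $c_0(J)\oplus_\infty K_J^*$ because convergence in either space implies coordinatewise convergence. Then $\Delta^*=(\ell^1(J)\oplus_1K_J)/\Delta^\perp$. A pair $(p,r)$ takes the value $\sum_i(p_i+r_i)g_i$ on $(g,g)$; testing on $g=\delta_i$ shows that $\Delta^\perp=\{(p,r):p+r=0\}$. The map $(p,r)\mapsto p+r$ therefore identifies $\Delta^*$ isometrically with $C_J$, and $Y(M,J)$ is isomorphic to $(\ell^2(M)\oplus\Delta)^*$.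
\end{proof}

\section{One edge}\label{sec:edge}

For $t\in T$ let $R_t=\{i\in I:t\in\{a(i),b(i)\}\}$, and for an edge $(a,b)$ let $I_{ab}=\mathbb N\times\{a\}\times\{b\}$ be its \emph{fiber}. For $G\subset I$ put $q(G)=\sum_{i\in G}q_i$. Two distinct sets $R_s$, $R_t$ are disjoint if $s$, $t$ are on the same side of the graph, and
\begin{equation}\label{eq:stars}
R_a\cap R_b=I_{ab},\qquad q(I_{ab})=\tfrac13,\qquad\varphi_{a(i)}+\varphi_{b(i)}=\sum_t\varphi_t\mathbf 1_{R_t}(i),\qquad(Sp)_t=\sum_{i\in R_t}p_i .
\end{equation}

Fix an edge $(a,b)$ and write $y_j=y_{(j,a,b)}$. The vectors $y_j/\lambda_j$ form an isometric $\ell^1$-basis. Indeed, for unimodular $\theta_j$ let $g$ be equal to $\theta_j\lambda_j$ at $(j,a,b)$ and to $0$ off the fiber. Then $\|g\|_{K^*}^2\le\frac94\cdot\frac13<1$, so $\|[0,g]\|=1$ by \eqref{eq:dualnorm}, and a suitable choice of the $\theta_j$ gives $\|\sum s_jy_j\|\ge\sum\lambda_j|s_j|$.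

Each $y_j$ lies in the affine set of all $(h,c)$ with $h_a=h_b=1$, and $\|y_j\|=\lambda_j$ decreases to $1$. The value $1$ is never reached on this set. The reason is that there are two ways of producing $\delta_a+\delta_b$: in $H$, at the cost $\sqrt2$, or through $y_j$, at the cost $\lambda_j$; the second way is cheap only for large $j$, and it leaves a trace $e_{(j,a,b)}$, whose removal in $K$ costs $2^j$.

\begin{lemma}\label{lem:notattained}
If $u=(h,c)\in Y$ and $h_a=h_b=1$ for some $a\in A$, $b\in B$, then $\|u\|>1$.
\end{lemma}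

\begin{proof}
Let $p\in\ell^1(I)$ with $c-p\in K$, put $h'=h-Sp$ and $\tau=\|h'\|_H+\sum_i\lambda_i|p_i|+\|c-p\|_K$. By \eqref{eq:stars}, $h_a+h_b=h'_a+h'_b+\sum_{R_a}p_i+\sum_{R_b}p_i$, where an index is counted twice if it lies in $I_{ab}$ and at most once otherwise. Hence
\begin{equation}\label{eq:two}
2\le\sqrt2\,\|h'\|_H+2\sum_{I_{ab}}|p_i|+\sum_{I\setminus I_{ab}}|p_i| .
\end{equation}
Subtracting \eqref{eq:two} from $2\tau$ and using $2\lambda_i-1\ge1$, we get
\begin{equation}\label{eq:excess}
2\tau-2\ \ge\ (2-\sqrt2)\|h'\|_H+2\sum_{I_{ab}}(\lambda_i-1)|p_i|+\sum_{I\setminus I_{ab}}|p_i|+2\|c-p\|_K .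
\end{equation}
Suppose $\|u\|\le1$, and choose $p^{(n)}$ with $\tau_n\to\|u\|$. The four terms on the right of \eqref{eq:excess} are nonnegative and $\limsup(2\tau_n-2)\le0$, so each of them tends to $0$. In particular the first and third terms on the right of \eqref{eq:two} tend to $0$. The middle term is not yet controlled, because $\lambda_j-1\to0$ and the mass of $p^{(n)}$ could escape along the fiber; this is where $K$ enters. Since $\lambda_i>1$, we have $p^{(n)}_i\to0$ for each $i\in I$. Since $|c_i-p_i^{(n)}|\le\|c-p^{(n)}\|_K\to0$, we get $c=0$. Therefore $p^{(n)}\in K$ and $\|p^{(n)}\|_K\to0$, and by the Cauchy--Schwarz inequality $\sum_{I_{ab}}|p_i^{(n)}|\le q(I_{ab})^{1/2}\|p^{(n)}\|_K\to0$. The right side of \eqref{eq:two} tends to $0$, a contradiction.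
\end{proof}

The strict inequality $\lambda_j>1$ cannot be dropped: if $\lambda_j$ were equal to $1$, the vector $y_j$ would violate the lemma. The convergence $\lambda_j\to1$ is used in the next statement.

\begin{lemma}\label{lem:cluster}
Let $Z$ be an isometric predual of $Y$ and $(a,b)$ an edge. There is $w\in Y$ with $\|w\|\le1$ such that $f(w)=\lim_jf(y_{(j,a,b)})$ for every $f\in Z$ for which the limit exists.
\end{lemma}

\begin{proof}
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Since $|f(y_{(j,a,b)})|\le\lambda_j\|f\|$, the linear functional $f\mapsto\lim_{\mathcal U}f(y_{(j,a,b)})$ on $Z$ has norm at most $\lim_j\lambda_j=1$. It is induced by some $w\in Y$ of the same norm.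
\end{proof}

The two lemmas already give a constraint: \emph{no isometric predual contains both $x_a^*$ and $x_b^*$}. For both functionals take the value $1$ on every $y_{(j,a,b)}$, so $w=(h,c)$ would have $h_a=h_b=1$ and $\|w\|\le1$. On a single edge this constraint is easy to meet.

\begin{example}\label{ex:edge}
Let $A=\{a\}$, $B=\{b\}$, and identify $I$ with $\mathbb N$. We borrow from Proposition~\ref{prop:bidual} the description of the bidual, which in this case reads as follows: $Y^{**}=Y\oplus_1V$, where $V$ consists of the functionals $F_\alpha(f)=\alpha(\widehat f)$ with $\alpha\in c_0^\perp\subset(\ell^\infty)^*$, and $\|F_\alpha\|\ge\|\alpha\|$. For $w\in Y$ put $\Theta F_\alpha=\alpha(\mathbf 1)w$, so that $\|\Theta F_\alpha\|\le\|w\|\,\|F_\alpha\|$. As in Example~\ref{ex:ell1}, $Z_\Theta=\{f:f(y_j)\to f(w)\}$.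

Take first $w=(k,0)$ with $\|k\|_H\le1$. Then $[\varphi,g]\in Z_\Theta$ if and only if $g_j\to\langle\varphi,k\rangle-\varphi_a-\varphi_b$. So $Z_\Theta$ contains every $e_j^*$, and it contains $[\delta_t,(k_t-1)\mathbf 1]$ for $t=a,b$ (note that $\mathbf 1\in K^*$ as $q(I)=\frac13$). If these functionals vanish on $(h,c)$, then $c=0$ and then $h=0$. By Proposition~\ref{prop:theta}, $Z_\Theta$ is an isometric predual, in which $y_j\to(k,0)$ weak$^*$. For $k=\delta_a$ it contains $x_a^*$ and $[\delta_b,-\mathbf 1]$; for $k=0$ it contains $[\delta_a,-\mathbf 1]$ and $[\delta_b,-\mathbf 1]$; for $k=\frac12(\delta_a+\delta_b)$ it contains $[\delta_a,-\frac12\mathbf 1]$ and $[\delta_b,-\frac12\mathbf 1]$. In all cases a functional $[\delta_t,g]\in Z_\Theta$ has $g_j\to k_t-1$, and $k_t\ne1$ for at least one endpoint $t$.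

Take next $w=y_1$. Then $[\varphi,g]\in Z_\Theta$ if and only if $g_j\to g_1$. Now $Z_\Theta$ contains both $x_a^*$ and $x_b^*$, as well as $e_j^*$ $(j\ge2)$ and $[0,\mathbf 1]$, and these separate points. The price is the constant $\kappa=\|y_1\|=\lambda_1$ in Proposition~\ref{prop:theta}.
\end{example}

In the isometric preduals of the example, the coordinate $h_t$ of at least one endpoint is read by a functional $[\delta_t,g]$ whose part $g$ does not vanish on the fiber: the functional ``sees'' the edge. With many edges this becomes expensive, and the summand $K$ is there to make it so. Without $K$, the norm \eqref{eq:norm} would be $\|h-Sc\|_H+\sum_i\lambda_i|c_i|$, the space would be a copy of $H\oplus_1\ell^1(\lambda)$, and the functionals $[\varphi,g]$ with $g\in\ell^\infty(I)$ and $\widehat f\in c_0(I)$ would form an isometric predual. It contains $[\delta_t,-\mathbf 1_{R_t}]$, which sees all the edges at $t$. In $Y^*$ the condition $g\in K^*$ allows a functional to see only countably many edges. An arbitrary predual need not contain any functional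 of the form $[\delta_t,g]$ that we can name in advance. What Section~\ref{sec:orient} shows is that one can attach to each vertex a countable set of vertices in such a way that each edge has an endpoint whose set contains the other endpoint.

\section{The bidual}\label{sec:bidual}

Since $H$ and $K$ are reflexive, the only source of new elements of $Y^{**}$ is the summand $\ell^1(\lambda)$ of $W$, that is, the weak$^*$ limits of combinations of the $y_i$. Call $G\subset I$ \emph{thin} if $q(G)<\infty$. Finite sets, fibers, subsets of thin sets and finite unions of thin sets are thin; in particular $R_s\cap R_t$ is thin for $s\ne t$. To see what to expect, consider $\lim_{\mathcal U}y_i$ for a free ultrafilter $\mathcal U$ on $I$. If $\mathcal U$ contains a thin set, the functionals $[0,g]$ can prescribe arbitrary bounded values of $\widehat f$ on that set, as in $\ell^1$, and the limit will be singular. If $\mathcal U$ contains no thin set, then every $g\in K^*$ tends to $0$ along $\mathcal U$ and at most one $R_t$ belongs to $\mathcal U$; the limit will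 be $x_t$ or $0$, an element of $Y$ of norm at most one. So the elements of $\ell^\infty(I)^*$ have to be split into three parts, with additive norms.

\subsection*{Finitely additive measures}
Let $\operatorname{ba}(I)=\ell^\infty(I)^*$. For $\alpha\in\operatorname{ba}(I)$, $E\subset I$ and a bounded function $\omega\ge0$ on $I$ put
\[
\alpha(E)=\alpha(\mathbf 1_E),\qquad\alpha|_E(\psi)=\alpha(\psi\mathbf 1_E),\qquad|\alpha|(\omega)=\sup\{|\alpha(\psi)|:|\psi|\le\omega\},\qquad|\alpha|(E)=|\alpha|(\mathbf 1_E).
\]
Then $|\alpha|(I)=\|\alpha\|$, the quantity $|\alpha|(\omega)$ is monotone in $\omega$, and $\alpha\mapsto|\alpha|(\omega)$ is a seminorm bounded by $\|\omega\|_\infty\|\alpha\|$, hence norm continuous. Moreover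
\begin{equation}\label{eq:add}
\big|\alpha|_E\big|(\omega)=|\alpha|(\omega\mathbf 1_E),\qquad|\alpha|(\omega)=|\alpha|(\omega\mathbf 1_E)+|\alpha|(\omega\mathbf 1_{I\setminus E}).
\end{equation}
The first equality holds because the functions $\psi\mathbf 1_E$ with $|\psi|\le\omega$ are those bounded by $\omega\mathbf 1_E$. In the second, $\le$ follows by writing $\psi=\psi\mathbf 1_E+\psi\mathbf 1_{I\setminus E}$. For $\ge$, take $|\psi_1|\le\omega\mathbf 1_E$, $|\psi_2|\le\omega\mathbf 1_{I\setminus E}$ and unimodular $\theta_k$ with $\theta_k\alpha(\psi_k)=|\alpha(\psi_k)|$, and test on $\theta_1\psi_1+\theta_2\psi_2$. So $E\mapsto|\alpha|(E)$ is finitely additive, $|\alpha(E)|\le|\alpha|(E)$, and $\|\alpha|_E\|=|\alpha|(E)$. We shall use three times that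
\begin{equation}\label{eq:overlap}
|\alpha|(E_s\cap E_t)=0\ \text{ for all }s\ne t\quad\Longrightarrow\quad\sum_t|\alpha|(E_t)\le\|\alpha\|;
\end{equation}
for finitely many sets $E_1,\dots,E_n$ of the family, the disjoint sets $E_k\setminus\bigcup_{l<k}E_l$ have the same $|\alpha|$-values as the $E_k$. Finally, $\ell^1(I)$ is a closed subspace of $\operatorname{ba}(I)$, with $|p|(\omega)=\sum_i\omega_i|p_i|$, and it contains $\alpha|_G=\sum_{i\in G}\alpha(\{i\})\delta_i$ for finite $G$.

\begin{lemma}\label{lem:split}
Let $\mathcal J$ be a nonempty family of subsets of $I$ that is closed under finite unions. Every $\alpha\in\operatorname{ba}(I)$ can be written $\alpha=\alpha'+\alpha''$ with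
\begin{enumerate}
\item[(i)] $|\alpha|(\omega)=|\alpha'|(\omega)+|\alpha''|(\omega)$ for every bounded $\omega\ge0$,
\item[(ii)] $\inf_{G\in\mathcal J}|\alpha'|(I\setminus G)=0$,
\item[(iii)] $|\alpha''|(G)=0$ for all $G\in\mathcal J$.
\end{enumerate}
If $\mathcal J$ is the family of finite sets, then $\alpha'\in\ell^1(I)$.
\end{lemma}

\begin{proof}
Let $s=\sup_{G\in\mathcal J}|\alpha|(G)$, and choose increasing $G_n\in\mathcal J$ with $\eta_n:=s-|\alpha|(G_n)\to0$. For $m>n$ we have $\|\alpha|_{G_m}-\alpha|_{G_n}\|=|\alpha|(G_m\setminus G_n)\le\eta_n$. So $\alpha|_{G_n}$ converges in norm to some $\alpha'$, and $\alpha|_{I\setminus G_n}$ converges to $\alpha''=\alpha-\alpha'$. By \eqref{eq:add}, $|\alpha|(\omega)=|\alpha|_{G_n}|(\omega)+|\alpha|_{I\setminus G_n}|(\omega)$, and (i) follows in the limit. Next, $|\alpha'|(I\setminus G_n)=\lim_m|\alpha|(G_m\setminus G_n)\le\eta_n$, which gives (ii). For $G\in\mathcal J$,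
\[
|\alpha''|(G)=\lim_n|\alpha|(G\setminus G_n)=\lim_n\big(|\alpha|(G\cup G_n)-|\alpha|(G_n)\big)\le\lim_n\eta_n=0 .
\]
If the $G_n$ are finite, $\alpha'$ is a norm limit of elements of $\ell^1(I)$.
\end{proof}

\subsection*{The $L$-decomposition}
Call $\alpha\in\operatorname{ba}(I)$ \emph{singular} if $|\alpha|(\{i\})=0$ for all $i$ and $\inf\{|\alpha|(I\setminus G):G\text{ thin}\}=0$. The singular measures form a linear space $\operatorname{ba}_s(I)$, since $|\alpha+\beta|\le|\alpha|+|\beta|$ and the union of two thin sets is thin. For $\alpha\in\operatorname{ba}(I)$ define $F_\alpha\in Y^{**}$ by $F_\alpha(f)=\alpha(\widehat f)$. Since $|\widehat f|\le\lambda\|f\|$, we have $\|F_\alpha\|\le|\alpha|(\lambda)$. Put $V=\{F_\alpha:\alpha\in\operatorname{ba}_s(I)\}$, a linear subspace of $Y^{**}$. For a single edge $I$ itself is thin, and $\operatorname{ba}_s(I)=c_0^\perp$.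

\begin{proposition}\label{prop:bidual}
$Y^{**}=Y\oplus_1V$, and $\|F_\alpha\|\ge\|\alpha\|$ for $\alpha\in\operatorname{ba}_s(I)$.
\end{proposition}

\begin{proof}
\emph{Step 1: if $|\beta|(G)=0$ for all thin $G$, then $F_\beta=(h_\beta,0)\in Y$ with $\|h_\beta\|_H\le\|\beta\|$.} By \eqref{eq:overlap}, $\sum_t|\beta|(R_t)\le\|\beta\|$, so $h_\beta=\sum_t\beta(R_t)\delta_t$ satisfies $\|h_\beta\|_H\le\sum_t|\beta(R_t)|\le\|\beta\|$. Let $f=[\varphi,g]$. For $\eta>0$ the set $G=\{|g|>\eta\}$ is thin, because $q(G)\le\eta^{-2}\|g\|_{K^*}^2$. Hence $|\beta(g)|\le\|g\|_\infty|\beta|(G)+\eta\|\beta\|=\eta\|\beta\|$, and so $\beta(g)=0$. For finitely supported $\varphi$, \eqref{eq:stars} gives $\beta(\varphi_{a(\cdot)}+\varphi_{b(\cdot)})=\sum_t\varphi_t\beta(R_t)=\langle\varphi,h_\beta\rangle$. Both sides are continuous in $\varphi\in H$, the left one being bounded by $2\|\varphi\|_\infty\|\beta\|$, so the equality holds for all $\varphi\in H$. Thus $F_\beta(f)=\langle\varphi,h_\beta\rangle=f(h_\beta,0)$.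

\emph{Step 2: every $F\in Y^{**}$ is of the form $u+F_\sigma$ with $u\in Y$, $\sigma\in\operatorname{ba}_s(I)$ and $\|u\|+\|F_\sigma\|\le\|F\|$.} View $F$ as a functional on $Q^*Y^*\subset W^*$ and extend it to $W^*$ with the same norm. The dual norm of $\sup_i|\psi_i|/\lambda_i$ on $\operatorname{ba}(I)$ is $|\alpha|(\lambda)$, and $H$, $K$ are reflexive. So there are $h_0\in H$, $\alpha\in\operatorname{ba}(I)$, $r\in K$ with
\[
\|F\|=\|h_0\|_H+|\alpha|(\lambda)+\|r\|_K,\qquad F(f)=\langle\varphi,h_0\rangle+\alpha(\widehat f)+\sum_ir_ig_i\quad(f=[\varphi,g]).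
\]
Apply Lemma~\ref{lem:split} with the thin sets to get $\alpha=\alpha'+\beta$, and then with the finite sets to get $\alpha'=p+\sigma$, $p\in\ell^1(I)$. Then $|\sigma|$ vanishes on points, and $|\sigma|(I\setminus G)\le|\alpha'|(I\setminus G)$ by (i), so $\sigma$ is singular. By (i) again, $|\alpha|(\lambda)=\sum_i\lambda_i|p_i|+|\sigma|(\lambda)+|\beta|(\lambda)$. Put $u=Q(h_0+h_\beta,p,r)$. Since $Q^*f=(\varphi,\widehat f,g)$, Step~1 gives $F=u+F_\sigma$, and since $\lambda\ge1$ we have $\|h_\beta\|_H\le\|\beta\|\le|\beta|(\lambda)$. Therefore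
\[
\|u\|+\|F_\sigma\|\le\|h_0\|_H+|\beta|(\lambda)+\sum_i\lambda_i|p_i|+\|r\|_K+|\sigma|(\lambda)=\|F\|.
\]

\emph{Step 3: $Y\cap V=\{0\}$.} Let $\alpha$ be singular and $F_\alpha=(h,c)\in Y$. The functional $f=e_i^*$ has $\widehat f=\delta_i$, so $c_i=\alpha(\{i\})=0$ for all $i$. Let $t\in T$ and $\eta>0$, and choose a thin $G$ with $|\alpha|(I\setminus G)<\eta$. The functional $f=[\delta_t,-\mathbf 1_{R_t\cap G}]$ belongs to $Y^*$ because $R_t\cap G$ is thin, and $\widehat f=\mathbf 1_{R_t\setminus G}$. As $c=0$, we get $|h_t|=|f(h,c)|=|\alpha(R_t\setminus G)|<\eta$. Hence $h=0$.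

By Steps 2 and 3, $Y^{**}=Y\oplus V$ algebraically, and the decomposition in Step~2 is the unique one. Its inequality and the triangle inequality give $\|u\|+\|F_\sigma\|=\|F\|$, so the projection onto $Y$ along $V$ is an $L$-projection.

\emph{Step 4: the lower bound.} Let $\alpha$ be singular and $\eta>0$. Take $|\psi|\le1$ with $|\alpha(\psi)|\ge\|\alpha\|-\eta$ and a thin $G$ with $|\alpha|(I\setminus G)<\eta$. Removing from $G$ a finite set, which is $|\alpha|$-null, we may assume $q(G)\le1$. Then $f=[0,\psi\mathbf 1_G]$ has $\widehat f=\psi\mathbf 1_G$ and $\|f\|\le1$ by \eqref{eq:dualnorm}, and $|F_\alpha(f)|=|\alpha(\psi\mathbf 1_G)|\ge\|\alpha\|-2\eta$.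
\end{proof}

\section{A predual orients the graph}\label{sec:orient}

\begin{definition}
A \emph{countable orientation} of $(A,B)$ is a choice of countable sets $\Gamma(a)\subset B$ $(a\in A)$ and $\Gamma(b)\subset A$ $(b\in B)$ such that for every $(a,b)\in A\times B$ we have $b\in\Gamma(a)$ or $a\in\Gamma(b)$.
\end{definition}

In other words, the edges can be directed so that only countably many leave each vertex.

\begin{lemma}\label{lem:comb}
$(A,B)$ has a countable orientation if and only if $\min(|A|,|B|)\le\aleph_0$ or $\max(|A|,|B|)\le\aleph_1$.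
\end{lemma}

\begin{proof}
If $A$ is countable, take $\Gamma(b)=A$ and $\Gamma(a)=\emptyset$; if $B$ is countable, exchange the roles. If $|A|,|B|\le\aleph_1$, take an injection $\rho:A\cup B\to\omega_1$ and put $\Gamma(a)=\{b:\rho(b)<\rho(a)\}$, $\Gamma(b)=\{a:\rho(a)<\rho(b)\}$; these sets are countable because initial segments of $\omega_1$ are, and $\rho(a)\ne\rho(b)$ for each edge.

If the condition fails, both sets are uncountable and one of them, say $B$, has cardinality at least $\aleph_2$. Let countable sets $\Gamma(t)$ be given, and let $A_0\subset A$ have cardinality $\aleph_1$. The union of the $\Gamma(a)$, $a\in A_0$, has cardinality at most $\aleph_1<|B|$; pick $b\in B$ outside it. Since $\Gamma(b)$ is countable, there is $a\in A_0\setminus\Gamma(b)$. Then $b\notin\Gamma(a)$ and $a\notin\Gamma(b)$.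
\end{proof}

Let $Z$ be an isometric predual. To reach a contradiction with Lemma~\ref{lem:notattained} we must compute the coordinate $h_a$ of the vector $w$ of Lemma~\ref{lem:cluster}, knowing only the values of $w$ on $Z$, and $Z$ need not contain $x_a^*$. The substitute for $x_a^*$ is a countable family of functionals in $Z$. For countable $M\subset T$ let
\[
I[M]=\{i:a(i),b(i)\in M\},\qquad Y_M=Y(M,I[M]),\qquad E_M(h,c)=(h\mathbf 1_M,c\mathbf 1_{I[M]}).
\]
The set $I[M]$ is countable, so by Lemma~\ref{lem:basic}(b) $Y_M$ is separable and $E_M$ maps $Y$ onto $Y_M$. Say that $f=[\varphi,g]$ is \emph{supported in $M$} if $\operatorname{supp}\varphi\subset M$ and $\operatorname{supp}g\subset I[M]$; then $f(u)=f(E_Mu)$ for all $u\in Y$. Countably many functionals are supported in a common countable set: take the union of the sets $\operatorname{supp}\varphi$ and $\{a(i),b(i):i\in\operatorname{supp}g\}$, which are countable by Lemma~\ref{lem:dual}.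

We want a family $Z_t\subset Z$ that sees only the coordinates in $M$ and yet determines all of them. The two demands pull against each other: functionals that norm $Y_M$ have supports in a larger set $M'$, and then $Y_{M'}$ requires more functionals. Iterating $\omega$ times closes the process off.

\begin{lemma}\label{lem:closing}
Let $Z$ be an isometric predual of $Y$ and $t\in T$. There are countable sets $M_t\subset T$ with $t\in M_t$ and $Z_t\subset Z$ such that all members of $Z_t$ are supported in $M_t$ and $Z_t$ separates the points of $Y_{M_t}$.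
\end{lemma}

\begin{proof}
For a subset $D$ of the unit ball $B_Z$ let $\nu_D(v)=\sup_{f\in D}|f(v)|$. Then $\nu_D(v)\le\|v\|$, the function $\nu_D$ is $1$-Lipschitz on $Y$, and $\nu_{B_Z}=\|\cdot\|$. Let $M^0=\{t\}$. Given a countable set $M^n$, take a dense sequence $(v_k)$ in $Y_{M^n}$ and $f_{k,m}\in B_Z$ with $|f_{k,m}(v_k)|>\|v_k\|-1/m$. The countable set $Z^n=\{f_{k,m}\}$ has $\nu_{Z^n}=\|\cdot\|$ on the $v_k$, hence on $Y_{M^n}$. Let $M^{n+1}\supset M^n$ be a countable set in which all members of $Z^n$ are supported. Put $M_t=\bigcup_nM^n$ and $Z_t=\bigcup_nZ^n$. Since the $M^n$ increase, $I[M_t]=\bigcup_nI[M^n]$. So $\bigcup_nY_{M^n}$ contains all finite combinations of the $x_s$ $(s\in M_t)$ and $e_i$ $(i\in I[M_t])$ and is dense in $Y_{M_t}$. The equality $\nu_{Z_t}=\|\cdot\|$ holds on this union, hence on $Y_{M_t}$.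
\end{proof}

\begin{proposition}\label{prop:necessary}
If $Y_{A,B}$ is isometric to a dual space, then $(A,B)$ has a countable orientation.
\end{proposition}

\begin{proof}
Let $Z$ be an isometric predual, let $M_t$, $Z_t$ be as in Lemma~\ref{lem:closing}, and put $\Gamma(a)=M_a\cap B$, $\Gamma(b)=M_b\cap A$. Suppose that some edge $(a,b)$ has $b\notin M_a$ and $a\notin M_b$, and let $w=(h,c)$, $\|w\|\le1$, be given by Lemma~\ref{lem:cluster} for this edge. Let $f=[\varphi,g]\in Z_a$. Since $f$ is supported in $M_a$ and $b\notin M_a$, we have $\varphi_b=0$ and $g_{(j,a,b)}=0$, so $f(y_{(j,a,b)})=\varphi_a=f(x_a)$ for all $j$. Hence $f(E_{M_a}w)=f(w)=f(x_a)$ for all $f\in Z_a$. The vector $E_{M_a}w-x_a$ lies in $Y_{M_a}$, where $Z_a$ separates points, so $E_{M_a}w=x_a$ and $h_a=1$. The same argument with $Z_b$, using $a\notin M_b$, gives $E_{M_b}w=x_b$ and $h_b=1$. This contradicts Lemma~\ref{lem:notattained}.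
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Propositions~\ref{prop:rnp} and~\ref{prop:bidual}. If $|A|=\aleph_1$ and $|B|=\aleph_2$, there is no countable orientation by Lemma~\ref{lem:comb}, and Proposition~\ref{prop:necessary} applies.
\end{proof}

\section{Constructing preduals}\label{sec:construct}

By Proposition~\ref{prop:bidual} the linear map $\alpha\mapsto F_\alpha$ is injective on $\operatorname{ba}_s(I)$ and $\|\alpha\|\le\|F_\alpha\|$. So a map $\Theta:V\to Y$ may be defined on $\operatorname{ba}_s(I)$, and a bound $\|\Theta\alpha\|\le\kappa\|\alpha\|$ suffices in Proposition~\ref{prop:theta}(a). Here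
\[
Z_\Theta=\{f\in Y^*:\alpha(\widehat f)=f(\Theta\alpha)\text{ for all }\alpha\in\operatorname{ba}_s(I)\}.
\]
The two constructions extend the two parts of Example~\ref{ex:edge}.

\begin{proposition}\label{prop:sufficient}
If $(A,B)$ has a countable orientation, then $Y_{A,B}$ is isometric to a dual space.
\end{proposition}

\begin{proof}
We let the vertex $t$ see the edges that join it to $\Gamma(t)$, by replacing $x_t^*$ with $[\delta_t,-\mathbf 1_{N_t}]$. The set $N_t$ cannot be the union of the fibers of these edges: each fiber has $q$-mass $\frac13$, and $N_t$ must be thin. But singular measures ignore finite sets, so tails of the fibers suffice. Fix injections $n_t:\Gamma(t)\to\mathbb N$ and put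
\[
N_a=\{(j,a,b):b\in\Gamma(a),\ n_a(b)\le j\},\qquad N_b=\{(j,a,b):a\in\Gamma(b),\ n_b(a)\le j\}.
\]
Then $N_t\subset R_t$, and $N_t$ has at most $j$ points with first coordinate $j$, so $q(N_t)\le\sum_jj4^{-j}<\infty$. Put $R_t'=R_t\setminus N_t$. For an edge $(a,b)$ the set $R_a'\cap R_b'=I_{ab}\setminus(N_a\cup N_b)$ is finite: if $b\in\Gamma(a)$, then $(j,a,b)\in N_a$ for $j\ge n_a(b)$, and otherwise $a\in\Gamma(b)$ and $(j,a,b)\in N_b$ for $j\ge n_b(a)$. For two vertices on the same side the intersection is empty. For singular $\alpha$, \eqref{eq:overlap} gives $\sum_t|\alpha|(R_t')\le\|\alpha\|$, so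
\[
\Theta\alpha=\sum_t\alpha(R_t')\,x_t\qquad\text{satisfies}\qquad\|\Theta\alpha\|\le\sum_t|\alpha(R_t')|\le\|\alpha\|.
\]
For $f=e_i^*$ we have $\alpha(\widehat f)=\alpha(\{i\})=0=f(\Theta\alpha)$. For $f=[\delta_t,-\mathbf 1_{N_t}]$ we have $\widehat f=\mathbf 1_{R_t}-\mathbf 1_{N_t}=\mathbf 1_{R_t'}$, and $\alpha(\widehat f)=\alpha(R_t')=f(\Theta\alpha)$. So all these functionals lie in $Z_\Theta$. If they vanish on $(h,c)$, then $c=0$ and then $h_t=0$ for all $t$. Proposition~\ref{prop:theta}(a) with $\kappa=1$ shows that $Y$ is isometric to $Z_\Theta^*$.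
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Part (i) follows from Lemma~\ref{lem:comb} and Propositions~\ref{prop:necessary} and~\ref{prop:sufficient}.

For (ii) we send the mass of $\alpha$ on each fiber $I_{ab}$ to $y_{(1,a,b)}$; no vertex has to see an edge, and no orientation is needed. A singular measure can also live on a thin set that meets each fiber in a finite set, and this part is treated as in Step~1 of Proposition~\ref{prop:bidual}. Let $\alpha$ be singular and $\mu_{ab}=\alpha(I_{ab})$. The fibers are pairwise disjoint, so $\sum_{a,b}\|\alpha|_{I_{ab}}\|\le\|\alpha\|$, and the series $\sum_{a,b}\alpha|_{I_{ab}}$ converges absolutely in $\operatorname{ba}(I)$. Put $\alpha^\circ=\alpha-\sum_{a,b}\alpha|_{I_{ab}}$. It is the norm limit of $\alpha|_{I\setminus D}$, where $D$ runs through the finite unions of fibers, directed by inclusion. Passing to the limit in $\|\alpha\|=|\alpha|(D)+\|\alpha|_{I\setminus D}\|$ and in $|\alpha|_{I\setminus D}|(I_{ab})=0$ (valid once $D\supset I_{ab}$), we get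
\[
\|\alpha\|=\sum_{a,b}|\alpha|(I_{ab})+\|\alpha^\circ\|,\qquad|\alpha^\circ|(I_{ab})=0 .
\]
By \eqref{eq:overlap}, $\sum_t|\alpha^\circ(R_t)|\le\|\alpha^\circ\|$. Put
\[
\Theta\alpha=\sum_{a,b}\mu_{ab}\,y_{(1,a,b)}+\sum_t\alpha^\circ(R_t)\,x_t,\qquad\|\Theta\alpha\|\le\lambda_1\sum_{a,b}|\mu_{ab}|+\|\alpha^\circ\|\le\lambda_1\|\alpha\|.
\]
We check that three families of functionals lie in $Z_\Theta$.
\begin{itemize}
\item Let $f=x_t^*$, so $\widehat f=\mathbf 1_{R_t}$. Each fiber is contained in $R_t$ or disjoint from it, hence $\alpha(R_t)=\alpha^\circ(R_t)+\sum_{I_{ab}\subset R_t}\mu_{ab}$, and the right side is $f(\Theta\alpha)$.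
\item Let $f=e^*_{(j,a,b)}$ with $j\ge2$. Then $\alpha(\widehat f)=\alpha(\{(j,a,b)\})=0$, and $f$ vanishes on all $y_{(1,a',b')}$ and $x_t$, so $f(\Theta\alpha)=0$.
\item Let $f=[0,\mathbf 1_{I_{ab}}]$, so $\widehat f=\mathbf 1_{I_{ab}}$. Then $\alpha(\widehat f)=\mu_{ab}=f(\Theta\alpha)$.
\end{itemize}
If all of them vanish on $(h,c)$, then $h=0$, $c_{(j,a,b)}=0$ for $j\ge2$, and $c_{(1,a,b)}=\sum_jc_{(j,a,b)}=0$. So $Z_\Theta$ separates points, and Proposition~\ref{prop:theta}(a) with $\kappa=\lambda_1$ gives an isomorphism $U:Y\to Z_\Theta^*$ with $\|U\|\,\|U^{-1}\|\le\lambda_1$.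
\end{proof}

\begin{thebibliography}{1}
\bibitem{Mideals} \emph{Some natural families of $M$-ideals}, \texttt{https://typeset.io/pdf/some-natural-families-of-m-ideals-45ga8y8pzg.pdf}
\end{thebibliography}
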